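\title{Testing bipartiteness of dense graphs with $\widetilde O(\epsilon^{-3/2})$ adaptive queries}

\begin{abstract}
We show that bipartiteness of a graph given by its adjacency predicate can be $\epsilon$-tested with one-sided error using $O(\epsilon^{-3/2}\log^{12.5}(4/\epsilon))$ adaptive queries, with no assumption on the degrees. By the lower bound $\Omega(\epsilon^{-3/2})$ of Bogdanov and Trevisan this is optimal up to polylogarithmic factors. The proof has two independent parts. First, if a graph is $\epsilon$-far from bipartite, then with high probability every 2-coloring of the graph spanned by $t=\widetilde O(1/\epsilon)$ random vertices violates at least $2t$ edges. Second, in any $t$-vertex graph with this property, random walks that spend one query per step find an odd closed walk after $\widetilde O(t^{3/2})$ queries. The second part rests on a signed Faber--Krahn inequality that holds in simple graphs of arbitrary degrees.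
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $G=(V,E)$ be a graph on $V=[n]=\{1,\dots,n\}$. In the \emph{dense graph model} an algorithm sees $G$ only through queries: it names a pair $(u,v)\in V^2$ and is told whether $\{u,v\}\in E$. Two graphs on $V$ are \emph{$\epsilon$-far} from one another if they differ on more than $\epsilon n^2/2$ unordered pairs of vertices, and $G$ is \emph{$\epsilon$-far from bipartite} if it is $\epsilon$-far from every bipartite graph on $V$. (Normalizing by $\binom n2$ instead changes $\epsilon$ by a constant factor only.) A \emph{2-coloring} is a map from the vertex set to $\{\pm1\}$, and it \emph{violates} an edge whose endpoints get the same color. Deleting the edges violated by a 2-coloring leaves a bipartite graph, and a bipartite graph properly colored by $\chi$ differs from $G$ at least on the edges of $G$ that $\chi$ violates. So $G$ is $\epsilon$-far from bipartite exactly when every 2-coloring of $G$ violates more than $\epsilon n^2/2$ edges.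

An \emph{$\epsilon$-tester} for bipartiteness is a randomized algorithm that is given $n$, $\epsilon$ and query access to $G$, accepts every bipartite graph with probability at least $2/3$, and rejects every graph that is $\epsilon$-far from bipartite with probability at least $2/3$. It is \emph{adaptive} if a query may depend on the answers to earlier ones, and it has \emph{one-sided error} if it always accepts bipartite graphs. Its \emph{query complexity} is the maximum number of queries it makes, as a function of $\epsilon$; all bounds below are uniform in $n$, and $\widetilde O,\widetilde\Omega,\widetilde\Theta$ hide polylogarithmic factors. We quote four known results.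
\begin{itemize}
\item Alon and Krivelevich: if $G$ is $\epsilon$-far from bipartite, then with high probability the subgraph induced by a random set of $\widetilde O(1/\epsilon)$ vertices is not bipartite. Hence $\widetilde O(\epsilon^{-2})$ non-adaptive queries suffice.
\item Bogdanov and Trevisan: every non-adaptive $\epsilon$-tester needs $\Omega(\epsilon^{-2})$ queries.
\item Bogdanov and Trevisan: adaptive testers need $\Omega(\epsilon^{-3/2})$ queries, even when the input has maximum degree $O(\epsilon n)$.
\item For graphs of maximum degree $O(\epsilon n)$, this lower bound $\Omega(\epsilon^{-3/2})$ is almost tight.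
\end{itemize}
Open Problem 8.9 of \cite{IPT} asks about general graphs: can bipartiteness be $\epsilon$-tested with $\widetilde O(\epsilon^{-c})$ queries for some $c<2$, and can one take $c=3/2$? The answer to both questions is yes.

A uniformly random 2-coloring violates half of the edges on average, so some 2-coloring violates at most $n^2/4$ edges. For $\epsilon>1/2$ no graph is $\epsilon$-far from bipartite and a tester may always accept. Throughout the paper $0<\epsilon\le1/2$.

\begin{theorem}\label{thm:main}
There is an adaptive tester making $O(\epsilon^{-3/2}\log^{12.5}(4/\epsilon))$ queries that always accepts bipartite graphs and rejects every graph that is $\epsilon$-far from bipartite with probability at least $0.9$. Whenever it rejects, it has found an odd closed walk in $G$.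
\end{theorem}

\begin{corollary}\label{cor:exponent}
The query complexity of testing bipartiteness in the dense graph model is $\widetilde\Theta(\epsilon^{-3/2})$, with no assumption on the degrees: the exponent $c=3/2$ is attained and no exponent $c<3/2$ is possible. For non-adaptive testers the query complexity is $\widetilde\Theta(\epsilon^{-2})$.
\end{corollary}

\begin{proof}
Combine Theorem~\ref{thm:main} with the bounds quoted above.
\end{proof}

Why should one guess the exponent $3/2$? The non-adaptive tester queries all pairs in a sample of $t=\widetilde O(1/\epsilon)$ vertices. If the degrees of $G$ are about $\epsilon n$, the sample has about $\epsilon t^2=\widetilde O(t)$ edges, so almost every query is wasted on a non-edge. An adaptive algorithm can follow edges instead. Finding a neighbor of a given vertex costs up to about $t$ queries, and if the vertices visited along a walk behaved like independent uniform samples, the walk would meet itself after about $\sqrt t$ moves. The total is $t^{3/2}$. When the degrees are unrestricted, moves can be much cheaper, but there is no reason for the walk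 to spread quickly, and most of its moves may be spent in dense bipartite parts of the graph. Section~\ref{sec:example} shows a graph of degree about $\sqrt t$ on which the walk again needs $t^{3/2}$ queries, for a different reason; the proof has to cover both mechanisms and all mixtures of them.

\subsection{Sampling and searching}

For $T=(v_1,\dots,v_t)\in V^t$ let $\Gamma_T$ be the simple graph on $[t]$ in which $p\sim q$ if and only if $\{v_p,v_q\}\in E$. Indices of a repeated vertex are non-adjacent and have the same neighbors. A search by walks cannot be expected to find an odd cycle merely because one exists; the sample must contain many of them. The first theorem provides this.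

\begin{theorem}[Robust sampling]\label{thm:sample}
There is $t=t(\epsilon)=O(\epsilon^{-1}\log^5(4/\epsilon))$ such that if $G$ is $\epsilon$-far from bipartite and $T\in V^t$ has independent uniform coordinates, then with probability at least $0.95$ every 2-coloring of $\Gamma_T$ violates at least $2t$ edges.
\end{theorem}

Since $2t=\widetilde\Omega(\epsilon)\,t^2$, the sampled graph is itself $\widetilde\Omega(\epsilon)$-far from bipartite. The sample size cannot be reduced by more than the logarithmic factors. A clique on $s$ vertices, split into parts of sizes $a$ and $b$, has $(a^2+b^2-s)/2\ge s(s-2)/4$ violated edges. So a disjoint union of cliques of size $s=4\epsilon n$ is $\epsilon$-far from bipartite when $\epsilon n>1$, while $\Gamma_T$ has at most $2\epsilon t^2$ edges on average, and by Markov's inequality it has $2t$ edges with probability at most $\epsilon t$.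

Now let $\Gamma$ be a simple graph on $[t]$, accessed through adjacency queries. The following procedure depends on an absolute constant $C_0$, fixed in Section~\ref{sec:real}.

\medskip
\noindent\textbf{Procedure $\mathcal A(t,\beta)$.} Let $\Lambda=1+\log_2t$ and $B=C_0\Lambda^4t^{3/2}/\beta$. For each $\ell=2^i$ with $i\ge0$ and $\ell\le B$, perform $\lceil B/\ell\rceil$ independent walks of $4\ell$ steps, each from a uniform vertex of $[t]$. One step from $p$ is as follows: with probability $\frac12$ stay; otherwise pick $u\in[t]$ uniformly, query whether $p\sim u$, move to $u$ if so, and stay if not. Each walk carries a sign, initially $+1$, which is flipped at each move. If some walk visits a vertex with both signs, report an odd closed walk.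
\medskip

A report is always correct, because the part of the walk between the two visits is a closed walk with an odd number of moves.

\begin{theorem}[Finding odd cycles]\label{thm:search}
There is an absolute constant $C_0$ such that the following holds for all $t\ge2$ and $\beta\ge2$. If $\Gamma$ is a simple graph on $[t]$ all of whose 2-colorings violate at least $\beta t$ edges, then $\mathcal A(t,\beta)$ finds an odd closed walk with probability at least $0.95$. It always uses $O(t^{3/2}\log^5(2t)/\beta)$ adjacency queries.
\end{theorem}

The query bound is immediate. If $B<1$ no query is made. Otherwise there are at most $1+\log_2B=O(\Lambda)$ values of $\ell$, and each costs at most $(2B/\ell)\cdot4\ell=8B$ queries, for a total of $O(\Lambda^5t^{3/2}/\beta)$; note that $\Lambda=\log_2(2t)$.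

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:sample} and~\ref{thm:search}]
Draw $T$ with $t=t(\epsilon)$, run $\mathcal A(t,2)$ on $\Gamma_T$, and reject if and only if an odd closed walk is reported. A query to $\Gamma_T$ costs at most one query to $G$. The map $p\mapsto v_p$ sends an odd closed walk in $\Gamma_T$ to one in $G$, and a bipartite graph has none, so bipartite graphs are always accepted. If $G$ is $\epsilon$-far from bipartite, the tester fails with probability at most $0.05+0.05$. The number of queries is $O(t^{3/2}\log^5(2t))=O(\epsilon^{-3/2}\log^{7.5+5}(4/\epsilon))$.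
\end{proof}

The same reduction shows that at $\beta=2$ the exponent $3/2$ of $t$ in Theorem~\ref{thm:search} cannot be improved by any procedure: one that finds an odd closed walk with probability $0.95$ using $O(t^c)$ queries with $c<3/2$ would give a tester with $\widetilde O(\epsilon^{-c})$ queries, against the lower bound $\Omega(\epsilon^{-3/2})$.

Theorem~\ref{thm:search} is proved in Section~\ref{sec:search}, after an example in Section~\ref{sec:example}, and Theorem~\ref{thm:sample} is proved in Section~\ref{sec:sample}. The two proofs can be read in either order. We write $\ln$ for the natural logarithm, and for symmetric matrices $A\preceq A'$ means that $A'-A$ is positive semidefinite.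

\section{The walk on a blown-up odd cycle}\label{sec:example}

Let $(X_j,\eta_j)$ be the position and the sign of a walk of $\mathcal A$ after $j$ steps. Let $A$ be the adjacency matrix of $\Gamma$ and $D$ the diagonal matrix of degrees. A step moves along each edge at the current vertex with probability $\frac1{2t}$, so the position has kernel $P_0=I-\frac1{2t}(D-A)$. This kernel is symmetric, and the uniform distribution is stationary whatever the degrees are; this is the reason for counting steps, not moves. Changing the sign of the off-diagonal entries gives $M_0=I-\frac1{2t}(D+A)$, and since $\eta_j$ is the product of the signs of the single steps, $M_0^j(p,q)=\mathbb E_p[\eta_j\mathbf 1\{X_j=q\}]$. Hence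
\[
\Pr\nolimits_p[X_j=p,\ \eta_j=-1]=\tfrac12\bigl(P_0^j(p,p)-M_0^j(p,p)\bigr).
\]
The first term is never below $1/t$: the matrix $P_0$ is positive semidefinite (see Section~\ref{sec:trace}) and the constant vector is an eigenvector with eigenvalue $1$. So odd returns become likely once $M_0^j(p,p)$ has decayed below $\frac1{2t}$. The decay is governed by the quadratic form
\[
\langle f,(I-M_0)f\rangle=\frac1{2t}\sum_{xy\in E(\Gamma)}\bigl(f(x)+f(y)\bigr)^2 ,
\]
which for $f$ with values $\pm1$ counts the violated edges.

Let $k\ge3$ be odd and $w\ge1$. Let $\Gamma$ have layers $L_a$, $a\in\mathbb Z/k$, of $w$ vertices each, with all edges between consecutive layers and no others. Thus $t=kw$ and all degrees equal $2w$. Put $h=w/k$, so that $t=hk^2$. The case to keep in mind is $h=2$, where $k$ and $w$ are both of order $\sqrt t$.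

\emph{(a) Every set is expensive.} Let $X$ be a nonempty set of vertices with a 2-coloring $\sigma$, and call an edge costly if it leaves $X$ or is a violated edge inside $X$. Choose one vertex uniformly from each layer. These vertices form an odd cycle, and if the cycle meets $X$ it contains a costly edge. Each edge lies on the cycle with probability $w^{-2}$, and the cycle meets $X$ with probability at least $\max_a|X\cap L_a|/w\ge|X|/(kw)$. So there are at least $w|X|/k=h|X|$ costly edges. With $X=[t]$ we see that every 2-coloring violates at least $ht$ edges, so the hypothesis of Theorem~\ref{thm:search} holds with $\beta=h$ when $h\ge2$.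

\emph{(b) The walks need $k^3$ steps in total.} A step goes one layer up with probability $\frac1{2k}$ and one layer down with probability $\frac1{2k}$. Let $S_j\in\mathbb Z$ be the net displacement after $j$ steps, a sum of independent centered terms of variance $1/k$. Between two visits to one vertex with opposite signs, the displacement is an odd multiple of $k$, so $|S_j|\ge k/2$ for some $j$. By Kolmogorov's maximal inequality a walk of $\ell$ steps succeeds with probability at most $4\ell/k^3$. So the total length of the walks must be of order $k^3=(t/h)^{3/2}$.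

\emph{(c) After $k^3$ steps the sign is forgotten.} On functions with zero sum on each layer $A$ vanishes, and $M_0$ acts as $1-\frac1k$. On functions that are constant on layers, $A$ has the eigenvalues $2w\cos\theta$ with $\theta\in\frac{2\pi}k\mathbb Z$ modulo $2\pi$, and $M_0$ has the eigenvalues $1-\frac1k(1-\cos(\pi-\theta))\ge0$. Because $k$ is odd, $\pi-\theta$ runs through the odd multiples $a\pi/k$ with $-k<a\le k$, and $1-\cos x\ge2x^2/\pi^2$ for $|x|\le\pi$ bounds the eigenvalue by $1-2a^2/k^3$. All diagonal entries of $M_0^j$ are equal by symmetry, so for $j\ge k^3$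
\[
tM_0^j(p,p)=\operatorname{tr}M_0^j\le2\sum_{a=1,3,5,\dots}e^{-2a^2}+te^{-k^2}<0.3+te^{-k^2}\le\tfrac12
\]
provided $t\le e^{k^2}/5$. Then a return after $j\ge k^3$ steps with the sign $-1$ has probability at least $\frac1{4t}$, and a walk of $4k^3$ steps has on average at least $k^6/(4t)$ pairs of times, one in its first quarter and one in its last, at which it is at the same vertex with opposite signs.

\emph{(d) The form can be as small as $1/\sqrt t$.} Let $f=(-1)^a\sin(\pi a/k)$ on $L_a$ for $0\le a<k$. Then $|f(x)+f(y)|\le\pi/k$ on every edge, including those between $L_{k-1}$ and $L_0$, and $\|f\|_2^2=wk/2$. There are $kw^2$ edges, so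
\begin{equation}\label{eq:tight}
\sum_{xy}\bigl(f(x)+f(y)\bigr)^2\le\frac{2\pi^2w}{k^2}\|f\|_2^2=\frac{2\pi^2h^{3/2}}{\sqrt t}\|f\|_2^2 .
\end{equation}

Part (b) shows that some lower bound on $\beta$ is needed in Theorem~\ref{thm:search}. For $w=1$ the graph is an odd cycle, $\beta=1/t$, and the procedure would make $\widetilde O(t^{5/2})$ steps where $t^3$ are needed.

The general proof follows (a) and (c), and has to overcome four difficulties.
\begin{enumerate}
\item Property (a) fails in general, because the violated edges may sit in a small part of $\Gamma$. In a clique on $s=\lceil4\sqrt t\,\rceil\le t$ vertices together with isolated vertices, every 2-coloring violates at least $s(s-2)/4\ge2t$ edges, but a walk starts in the clique only with probability $s/t$, and otherwise never moves. We find a core $R$ on which (a) holds with a parameter $h$ such that $h|R|$ is about $\beta t$ (Section~\ref{sec:core}).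
\item There is no spectrum to compute. We show that (a) alone, in a simple graph, forces the form to be at least about $h/\sqrt r$ times $\|f\|_2^2$ on functions supported on $r$ vertices (Section~\ref{sec:fk}). This yields decay of order $(t/h)^2/j^2$ for the signed kernel, which reaches the level $1/|R|$ at time about $t\sqrt{|R|}/h$.
\item The walk leaves $R$, possibly at almost every move. We watch it only at its visits to $R$ (Section~\ref{sec:trace}) and convert back to real time at the end (Section~\ref{sec:real}).
\item A large expected number of odd collisions must be turned into a probability, by a second moment bound at a well-chosen time scale (Section~\ref{sec:collisions}).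
\end{enumerate}

\section{Finding an odd closed walk}\label{sec:search}

In this section $\Gamma$ is a simple graph on $[t]$, $t\ge2$, every 2-coloring of which violates at least $\beta t$ edges, $\beta\ge2$. The letters $C_1,C_2,\dots$ and $c_0,c_1$ denote positive absolute constants.

\subsection{A core in which every set is expensive}\label{sec:core}

For $\emptyset\ne X\subseteq R\subseteq[t]$ and $\sigma:X\to\{\pm1\}$ let $\operatorname{cost}_R(X,\sigma)$ be the number of edges inside $X$ violated by $\sigma$ plus the number of edges between $X$ and $R\setminus X$. This is what we may lose by cutting $X$ off from $R$ and coloring it on its own. Let $c_R(X)=\min_\sigma\operatorname{cost}_R(X,\sigma)$.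

\begin{lemma}\label{lem:core}
There are a nonempty set $R\subseteq[t]$, of size $m$, and an integer $h$ with $1\le h<t$ such that
\begin{equation}\label{eq:core}
hm\ge\frac{\beta t}{2\Lambda},\qquad c_R(X)\ge h|X|\ \text{ for all }\emptyset\ne X\subseteq R .
\end{equation}
\end{lemma}

\begin{proof}
We peel off cheap sets, doubling the price allowed per vertex in each round. Put $R^{(-1)}=[t]$. For $i=0,1,\dots$ obtain $R^{(i)}$ from $R^{(i-1)}$ by repeatedly deleting from the current set $R$ a nonempty $X\subseteq R$ with $c_R(X)<2^i|X|$, until no such $X$ exists. A nonempty set $R$ spans fewer than $\frac t2|R|$ edges, so $c_R(R)<\frac t2|R|$, and $R^{(i)}=\emptyset$ as soon as $2^i\ge t/2$. Thus every vertex is deleted, and at most $\Lambda$ indices $i\ge0$ have $R^{(i)}\ne\emptyset$.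

Color each deleted set $X$ by an optimal $\sigma$. This is a 2-coloring of $\Gamma$. Consider a violated edge and the deletion at which it first loses an endpoint. Either both endpoints lie in $X$, or one lies in $X$ and the other in $R\setminus X$; in both cases the edge is counted in the cost of this deletion. Summing by parts,
\[
\beta t\le\sum_{i\ge0}2^i\bigl(|R^{(i-1)}|-|R^{(i)}|\bigr)=t+\sum_{i\ge0}2^i|R^{(i)}| .
\]
Since $\beta\ge2$, we have $(\beta-1)t\ge\beta t/2$, so some $i$ has $2^i|R^{(i)}|\ge\beta t/(2\Lambda)$. Take $R=R^{(i)}$ and $h=2^i$. For a singleton $X=\{x\}$ the cost is the degree of $x$ in $R$, so $h\le m-1<t$.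
\end{proof}

The hypothesis $\beta\ge2$ is used only here. It pays for round $0$, and so guarantees $h\ge1$. We fix $R$, $m$, $h$ for the rest of the section.

\subsection{A signed Faber--Krahn inequality}\label{sec:fk}

For $f:R\to\mathbb R$ let
\[
\mathcal E(f)=\sum_{xy\in E(\Gamma[R])}\bigl(f(x)+f(y)\bigr)^2 ,
\]
the sum being over the edges with both endpoints in $R$. An inequality of Faber--Krahn type bounds $\mathcal E(f)/\|f\|_2^2$ from below in terms of the size of the support of $f$. Order the vertices by $|f|$. By \eqref{eq:core}, at least $hk$ edges ``cross'' each level $k$. If each of them felt only the drop of $|f|$ from position $k$ to position $k+1$, we would obtain a bound of order $h/r$. The gain comes from a simple count: in a simple graph at most $q^2$ edges join the $q$ positions up to $k$ to the $q$ positions after $k$. Hence most of the $hk$ edges reach at least $\sqrt k/2$ positions away, and they feel the whole drop over a block of that length. No bound on the degrees enters.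

\begin{lemma}\label{lem:fk}
If $f:R\to\mathbb R$ is supported on at most $r$ vertices, where $r>0$ is real, then $\mathcal E(f)\ge\dfrac h{700\sqrt r}\,\|f\|_2^2$.
\end{lemma}

\begin{proof}
\emph{Step 1: edges as intervals.} Order $R=\{x_1,\dots,x_m\}$ so that $\varphi_k=|f(x_k)|$ is nonincreasing. Put $\varphi_k=0$ for $k>m$ and $\delta_k=\varphi_k-\varphi_{k+1}\ge0$. Let $\sigma(x)=-1$ if $f(x)<0$ and $\sigma(x)=+1$ otherwise, so that $f=\sigma|f|$. For an edge $e=x_ix_j$ with $i<j$ define an interval of integers,
\[
I_e=\{i,\dots,j-1\}\ \text{ if }\sigma(x_i)\ne\sigma(x_j),\qquad I_e=\{i,i+1,\dots\}\ \text{ if }\sigma(x_i)=\sigma(x_j).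
\]
In the first case $|f(x_i)+f(x_j)|=\varphi_i-\varphi_j=\sum_{k\in I_e}\delta_k$. In the second case $|f(x_i)+f(x_j)|=\varphi_i+\varphi_j\ge\varphi_i=\sum_{k\in I_e}\delta_k$. With $\nu(k,k')=\#\{e:k,k'\in I_e\}$ this gives
\begin{equation}\label{eq:intervals}
\mathcal E(f)\ge\sum_e\Bigl(\sum_{k\in I_e}\delta_k\Bigr)^2=\sum_{k,k'\le m}\delta_k\delta_{k'}\,\nu(k,k').
\end{equation}
Let $k\le m$ and $X=\{x_1,\dots,x_k\}$. An edge not violated by $\sigma$ has $k\in I_e$ if and only if $i\le k<j$, and a violated edge has $k\in I_e$ if and only if $i\le k$. So the edges with $k\in I_e$ are all edges between $X$ and $R\setminus X$ and the violated edges inside $X$, and $\nu(k,k)=\operatorname{cost}_R(X,\sigma)\ge hk$ by \eqref{eq:core}.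

\emph{Step 2: most intervals are long.} Let $q(k)=\lfloor\sqrt k/2\rfloor$. If $k\in I_e$ but neither $k+q(k)$ nor $k-q(k)$ is in $I_e$, then $I_e$ is finite, $k-q(k)<i\le k$ and $k<j\le k+q(k)$. Since $\Gamma$ is simple and $h\ge1$, there are at most $q(k)^2\le k/4\le hk/4$ such edges. Of the remaining edges with $k\in I_e$, at least $\frac34hk$ in number, at least half have $k+q(k)\in I_e$ or at least half have $k-q(k)\in I_e$. Say that $k\le m$ has \emph{type R} if $\nu(k,k+q(k))\ge\frac38hk$ and \emph{type L} otherwise; in the latter case $\nu(k-q(k),k)\ge\frac38hk$.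

\emph{Step 3: blocks.} Let $a_1=1$, $b_j=1+q(a_j)$ and $a_{j+1}=a_j+b_j$. The $j$th block is $\{a_j,\dots,a_j+q(a_j)\}$; the blocks partition the positive integers. Let $k<k'\le m$ lie in the block that starts at $a$. If both have type R, then $k'\le a+q(a)\le k+q(k)$, so every interval containing $k$ and $k+q(k)$ contains $k'$, and $\nu(k,k')\ge\frac38hk\ge\frac38ha$. If both have type L, then $k'-q(k')\le a+q(a)-q(a)\le k$, so every interval containing $k'-q(k')$ and $k'$ contains $k$, and $\nu(k,k')\ge\frac38hk'\ge\frac38ha$. Also $\nu(k,k)\ge hk\ge\frac38ha$. Let $d_j=\varphi_{a_j}-\varphi_{a_{j+1}}$ be the sum of $\delta_k$ over the $j$th block, and split it as $d_j=d_j'+d_j''$ according to the type of $k$ (recall that $\delta_k=0$ for $k>m$). Keeping in \eqref{eq:intervals} only pairs of the same type in the same block,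
\begin{equation}\label{eq:blocks}
\mathcal E(f)\ge\tfrac38h\sum_ja_j\bigl(d_j'^2+d_j''^2\bigr)\ge\tfrac3{16}h\sum_ja_jd_j^2 .
\end{equation}

\emph{Step 4: a Hardy inequality.} It remains to bound $\|f\|_2^2$ by the weighted drops. We have $\frac12\sqrt{a_j}\le b_j\le\frac32\sqrt{a_j}$, hence $a_{j+1}\le\frac52a_j$, so that $a_j^{-s}\le(5/2)^sx^{-s}$ for $x\in[a_j,a_{j+1}]$ and $s>0$. Comparing sums with integrals,
\[
\sum_{i\ge j}a_i^{-3/4}\le\sum_{i\ge j}2b_ia_i^{-5/4}\le2\,(5/2)^{5/4}\int_{a_j}^\infty x^{-5/4}\,dx=8\,(5/2)^{5/4}a_j^{-1/4}\le32\,a_j^{-1/4},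
\]
\[
\sum_{j\le i}b_ja_j^{-1/4}\le(5/2)^{1/4}\int_0^{a_i}x^{-1/4}\,dx+\tfrac32a_i^{1/4}\le\bigl(\tfrac43(5/2)^{1/4}+\tfrac32\bigr)a_i^{3/4}\le4a_i^{3/4}.
\]
Since $\varphi_{a_j}=\sum_{i\ge j}d_i$, the Cauchy--Schwarz inequality and the first estimate give $\varphi_{a_j}^2\le32a_j^{-1/4}\sum_{i\ge j}a_i^{3/4}d_i^2$. As $\varphi$ is nonincreasing, the second estimate gives
\[
\|f\|_2^2\le\sum_jb_j\varphi_{a_j}^2\le32\sum_ia_i^{3/4}d_i^2\sum_{j\le i}b_ja_j^{-1/4}\le128\sum_ia_i^{3/2}d_i^2 .
\]
The support condition means $\varphi_k=0$ for $k>r$, so $d_i=0$ when $a_i>r$, and $a_i^{3/2}\le\sqrt r\,a_i$ in all nonzero terms. With \eqref{eq:blocks}, $\|f\|_2^2\le128\sqrt r\cdot\frac{16}{3h}\mathcal E(f)\le\frac{700\sqrt r}h\mathcal E(f)$.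
\end{proof}

\begin{remark}\label{rem:fk}
The blown-up cycle satisfies $c_R(X)\ge h|X|$ with $R=[t]$ and $h=w/k$. So \eqref{eq:tight} shows that for bounded $h\ge1$ the order $1/\sqrt r$ is correct, and that the lemma is false for small $h$. It is also false for multigraphs. On an odd cycle of length $m$ with each edge repeated $hm$ times, every nonempty set costs at least $hm$, while the function of \eqref{eq:tight} with $k=m$ has $\mathcal E(f)\le(2\pi^2h/m)\|f\|_2^2$.
\end{remark}

The functions to which we apply the inequality are rows of a signed kernel. Their support is not small, but their $\ell^1$ norm is at most $1$, and such a function has most of its $\ell^2$ mass on about $1/\|f\|_2^2$ vertices. Truncation turns Lemma~\ref{lem:fk} into a Nash-type inequality.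

\begin{lemma}\label{lem:nash}
If $f:R\to\mathbb R$ has $\|f\|_1\le1$, then $\mathcal E(f)\ge\dfrac h{2800}\,\|f\|_2^3$.
\end{lemma}

\begin{proof}
Assume $f\ne0$. Let $s=\|f\|_2^2$, $\theta=s/4$, and $g=\gamma_\theta\circ f$ with $\gamma_\theta(x)=\operatorname{sgn}(x)\max(|x|-\theta,0)$. The function $\gamma_\theta$ is odd and 1-Lipschitz, so $|g(x)+g(y)|=|\gamma_\theta(f(x))-\gamma_\theta(-f(y))|\le|f(x)+f(y)|$ and $\mathcal E(g)\le\mathcal E(f)$. Pointwise $f^2\le g^2+2\theta|f|$: where $|f|\le\theta$ we have $f^2\le\theta|f|$, and elsewhere $g^2=f^2-2\theta|f|+\theta^2$. Summing, $\|g\|_2^2\ge s-2\theta=s/2$. At most $1/\theta=4/s$ vertices have $|f|>\theta$. Lemma~\ref{lem:fk} with $r=4/s$ gives $\mathcal E(f)\ge\mathcal E(g)\ge\frac h{700}\cdot\frac{\sqrt s}2\cdot\frac s2$.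
\end{proof}

\subsection{The walk watched on the core}\label{sec:trace}

Lemma~\ref{lem:nash} concerns edges inside $R$, whereas the walk uses all edges. Stopping the walk when it leaves $R$ is too costly, since a vertex of $R$ may have most of its neighbors outside. We use the \emph{trace} of the walk on $R$ instead: the walk observed only at the times when it is in $R$. Excursions outside $R$ become extra transitions, and these can only increase the quadratic form.

Let $W$ be the kernel of $(X_j,\eta_j)$ on $[t]\times\{\pm\}$. The \emph{double cover} of $\Gamma$ has the edges $(p,+)(q,-)$ and $(p,-)(q,+)$ for each edge $pq$ of $\Gamma$. The matrix $W$ is symmetric and stochastic, with off-diagonal entries $\frac1{2t}$ on the edges of the double cover, so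
\begin{equation}\label{eq:dirichlet}
\langle F,(I-W)F\rangle=\frac1{2t}\sum_{ab\text{ edge}}\bigl(F(a)-F(b)\bigr)^2\le\frac1{2t}\sum_a2\deg(a)F(a)^2\le\|F\|_2^2 .
\end{equation}
Thus $0\preceq I-W\preceq I$; the same computation on $\Gamma$ gives $0\preceq P_0\preceq I$. This is where the holding probability $\frac12$ is used.

Let $\Omega=R\times\{\pm\}$. A finite chain with symmetric kernel returns almost surely to its starting state. So for $a,b\in\Omega$ we may let $\mathcal T(a,b)$ be the probability that the walk started at $a$ is at $b$ at the first time $j\ge1$ at which it is in $\Omega$. (A step that stays at $a$ counts as a return.) By the strong Markov property the successive visits to $\Omega$ form a Markov chain with kernel $\mathcal T$, the \emph{trace chain}. For $p,q\in R$ put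
\[
P(p,q)=\mathcal T\bigl((p,+),(q,+)\bigr)+\mathcal T\bigl((p,+),(q,-)\bigr),\qquad M(p,q)=\mathcal T\bigl((p,+),(q,+)\bigr)-\mathcal T\bigl((p,+),(q,-)\bigr).
\]

\begin{lemma}\label{lem:trace}
The matrices $P$ and $M$ are symmetric with spectrum in $[0,1]$, and $P$ is stochastic. The position of the trace chain is a Markov chain with kernel $P$. For all $j\ge0$, $p,q\in R$ and $f:R\to\mathbb R$,
\begin{equation}\label{eq:evenodd}
\mathcal T^j\bigl((p,+),(q,\pm)\bigr)=\tfrac12\bigl(P^j(p,q)\pm M^j(p,q)\bigr),\qquad|M^j(p,q)|\le P^j(p,q),
\end{equation}
\begin{equation}\label{eq:energy}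
\langle f,(I-M)f\rangle\ge\frac1{2t}\,\mathcal E(f).
\end{equation}
\end{lemma}

\begin{proof}
Let $O$ be the set of states outside $\Omega$ from which $\Omega$ can be reached. Then $\Omega\cup O$ is a union of components of the double cover. From every state of $O$ the walk reaches $\Omega$ almost surely, so $W_{OO}^i\to0$ as $i\to\infty$, and the symmetric matrix $I-W_{OO}$ is positive definite with inverse $\sum_iW_{OO}^i$. Decomposing an excursion according to the number of steps spent in $O$ gives
\[
\mathcal T=W_{\Omega\Omega}+W_{\Omega O}(I-W_{OO})^{-1}W_{O\Omega},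
\]
which is symmetric. Recall that for a symmetric block matrix with blocks $N_{11}$, $N_{12}$, $N_{21}=N_{12}^\top$, $N_{22}$ and $N_{22}$ positive definite, the minimum over $g$ of the quadratic form at $(F,g)$ is attained at $g=-N_{22}^{-1}N_{21}F$ and equals $\langle F,(N_{11}-N_{12}N_{22}^{-1}N_{21})F\rangle$. Applied to $I-W$ on $\Omega\cup O$ this says
\[
\langle F,(I-\mathcal T)F\rangle=\min\bigl\{\langle F',(I-W)F'\rangle:\ F'\text{ on }\Omega\cup O,\ F'|_\Omega=F\bigr\}.
\]
Extending $F$ by $0$ and using \eqref{eq:dirichlet} bounds the minimum from above by $\|F\|_2^2$. Dropping from \eqref{eq:dirichlet} all edges not inside $\Omega$ bounds it from below: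
\begin{equation}\label{eq:schur}
\|F\|_2^2\ge\langle F,(I-\mathcal T)F\rangle\ge\frac1{2t}\sum_{ab\text{ edge inside }\Omega}\bigl(F(a)-F(b)\bigr)^2\ge0 .
\end{equation}
Hence $0\preceq\mathcal T\preceq I$.

The kernel $\mathcal T$ is invariant under flipping both signs. So it preserves the even functions $F(p,\eta)=f(p)$ and the odd functions $F(p,\eta)=\eta f(p)$, and it acts on them as $f\mapsto Pf$ and $f\mapsto Mf$. Both embeddings multiply inner products by $2$, so $P$ and $M$ are symmetric with spectrum in $[0,1]$. From $(p,\eta)$ the next position is $q$ with probability $P(p,q)$, whatever $\eta$ is, which gives the statement on the position. The matrix $\mathcal T^j$ acts on even and odd functions as $P^j$ and $M^j$, so the sum and the difference of $\mathcal T^j((p,+),(q,+))$ and $\mathcal T^j((p,+),(q,-))$ are $P^j(p,q)$ and $M^j(p,q)$. This is the identity in \eqref{eq:evenodd}, and the inequality follows since the left side is nonnegative. Finally take $F(p,\eta)=\eta f(p)$ in \eqref{eq:schur}. Each edge $xy$ inside $R$ has two lifts, each contributing $(f(x)+f(y))^2$, and $\langle F,(I-\mathcal T)F\rangle=2\langle f,(I-M)f\rangle$.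 This gives \eqref{eq:energy}.
\end{proof}

We can now prove the decay of the signed kernel. Put
\[
\gamma=\frac h{5600\,t}<1,\qquad\Theta=\frac{36}{\gamma^2}>1 .
\]

\begin{lemma}\label{lem:decay}
$M^j(p,p)\le\Theta/j^2$ for all $p\in R$ and $j\ge1$.
\end{lemma}

\begin{proof}
Let $u_k=M^k(\cdot,p)$ and $y_k=\|u_k\|_2^2=M^{2k}(p,p)$. By \eqref{eq:evenodd} and the symmetry of $P$, $\|u_k\|_1\le\sum_qP^k(q,p)=1$. Since $M^2\preceq M$, \eqref{eq:energy} and Lemma~\ref{lem:nash} give
\[
y_k-y_{k+1}=\langle u_k,(I-M^2)u_k\rangle\ge\langle u_k,(I-M)u_k\rangle\ge\frac1{2t}\mathcal E(u_k)\ge\gamma y_k^{3/2}.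
\]
If $y_{k+1}>0$, then $(1-x)^{-1/2}\ge1+x/2$ yields $y_{k+1}^{-1/2}\ge y_k^{-1/2}(1-\gamma y_k^{1/2})^{-1/2}\ge y_k^{-1/2}+\gamma/2$. As $y_k$ is nonincreasing, either $y_k=0$ or $y_k^{-1/2}\ge k\gamma/2$; in both cases $y_k\le4/(\gamma k)^2$ for $k\ge1$. For $j\in\{2k,2k+1\}$ with $k\ge1$ we have $M^j\preceq M^{2k}$ and $j\le3k$, so $M^j(p,p)\le y_k\le36/(\gamma j)^2$. For $j=1$, $M(p,p)\le1\le\Theta$.
\end{proof}

\subsection{Odd collisions of the trace chain}\label{sec:collisions}

Let $z_j(p)=P^j(p,p)$. Because the spectrum of $P$ lies in $[0,1]$, $z_j(p)$ is nonincreasing in $j$. The constant vector $\mathbf 1$ is an eigenvector of $P$ with eigenvalue $1$, so $P^j-\frac1m\mathbf 1\mathbf 1^\top\succeq0$ and $z_j(p)\ge1/m$.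

An odd return at time $j$ has probability $\frac12(z_j-M^j(p,p))$, so we want $z_j$ well above $\Theta/j^2$. A second moment bound needs the opposite, an upper bound on return probabilities, and we have none for $P$. Both needs are met at the first time scale at which $z_j$ exceeds the curve $\Theta/j^2$: there the sign is nearly balanced, and at all earlier scales $z_j$ lies below the curve by the choice of the scale.

Let $K(p)$ be the least power of two $K\ge1$ with $z_{4K}(p)\ge\Theta/(2K^2)$. The inequality holds once $K^2\ge\Theta m/2$, so
\begin{equation}\label{eq:K}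
K(p)\le2\sqrt{\Theta m}=67200\,\frac{t\sqrt m}h\le67200\,t^{3/2}.
\end{equation}
Hence $K(p)$ takes at most $C_1\Lambda$ values, and $1+\ln 2K(p)\le C_1\Lambda$. Fix $K$ such that $Y=\{p\in R:K(p)=K\}$ has $|Y|\ge m/(C_1\Lambda)$. Every $y\in Y$ has the following properties.
\begin{enumerate}
\item[(i)] $z_j(y)\le32\Theta/j^2$ for $1\le j<4K$; in particular $z_j(y)\le z_{2K}(y)\le8\Theta/K^2$ for $j\ge2K$. Indeed, for $4\le j<4K$ take the power of two $K'$ with $4K'\le j<8K'$. Then $K'<K$, so $z_j\le z_{4K'}<\Theta/(2K'^2)\le32\Theta/j^2$. For $j\le3$ use $z_j\le1\le\Theta$.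
\item[(ii)] $\sum_{0\le c,d<K}z_{c+d}(y)\le65\,\Theta(1+\ln2K)$. Indeed, $j\ge1$ is written as $c+d$ in at most $j+1\le2j$ ways, so by (i) the sum is at most $1+64\Theta\sum_{j=1}^{2K}1/j$.
\item[(iii)] For $2K\le j\le4K$: $z_j(y)-M^j(y,y)\ge\Theta/(4K^2)$. Indeed, $z_j(y)\ge z_{4K}(y)\ge\Theta/(2K^2)$, and $M^j(y,y)\le\Theta/(4K^2)$ by Lemma~\ref{lem:decay}.
\end{enumerate}

Let $(Z_0,\eta_0),(Z_1,\eta_1),\dots$ be the trace chain with $Z_0$ uniform on $R$ and any initial sign. As $P$ is symmetric and stochastic, every $Z_r$ is uniform on $R$. Let $N$ be the number of pairs $(r,s)$ with $0\le r<K$ and $3K\le s<4K$ such that $Z_r=Z_s\in Y$ and $\eta_r\ne\eta_s$. For such pairs $2K<s-r<4K$.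

\begin{lemma}\label{lem:collision}
There is an absolute constant $c_0>0$ with $\Pr[N>0]\ge p_0:=c_0\Lambda^{-2}$.
\end{lemma}

\begin{proof}
\emph{First moment.} Given $(Z_r,\eta_r)=(y,\eta)$, the chain is at $(y,-\eta)$ at time $s$ with probability $\mathcal T^{s-r}((y,+),(y,-))$. By \eqref{eq:evenodd} and (iii),
\[
\mathbb EN=\sum_{r,s}\sum_{y\in Y}\frac1m\cdot\frac12\bigl(z_{s-r}(y)-M^{s-r}(y,y)\bigr)\ge K^2\cdot\frac{|Y|}m\cdot\frac\Theta{8K^2}=\frac{|Y|\,\Theta}{8m}.
\]

\emph{Second moment.} We drop the condition on the signs and use the position chain. Then $\mathbb EN^2$ is at most the sum, over ordered pairs of triples $(r,s,y)$ and $(r',s',y')$ with $y,y'\in Y$, of $\Pr[Z_r=Z_s=y,\ Z_{r'}=Z_{s'}=y']$. Up to exchanging the two triples we have $r'\le r$, and then either $s\le s'$ (nested) or $s'\le s$ (crossing). So $\mathbb EN^2$ is at most twice the sum of the following two totals.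

Nested, $r'\le r<s\le s'$. With $c=r-r'$ and $d=s'-s$, both in $[0,K)$, the chain visits $y',y,y,y'$ in this order, and the probability is $\frac1mP^c(y',y)\,z_{s-r}(y)\,P^d(y,y')$. The sum of $P^d(y,y')P^c(y',y)$ over $y'$ is at most $z_{c+d}(y)$. There are $K^2$ pairs $(r,s)$, so by (i) and (ii) the total is at most
\[
\frac1m\sum_{y\in Y}K^2\cdot\frac{8\Theta}{K^2}\sum_{0\le c,d<K}z_{c+d}(y)\le520\,\frac{|Y|}m\,\Theta^2(1+\ln2K).
\]

Crossing, $r'\le r<s'\le s$. With $c=r-r'$ and $d=s-s'$ the chain visits $y',y,y',y$, and the probability is $\frac1mP^c(y',y)\,P^{s'-r}(y,y')\,P^d(y',y)$. A positive semidefinite matrix $H$ satisfies $|H(y,y')|\le\sqrt{H(y,y)H(y',y')}$, so $P^{s'-r}(y,y')\le8\Theta/K^2$ by (i). This step needs both $y$ and $y'$ to have the same scale $K$, which is why we restricted to $Y$. By symmetry of $P$, the sum of $P^c(y',y)P^d(y',y)$ over $y$ is at most $z_{c+d}(y')$. There are $K^2$ pairs $(r,s')$, so the total obeys the same bound.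

Thus $\mathbb EN^2\le2080\frac{|Y|}m\Theta^2(1+\ln2K)$. The Cauchy--Schwarz inequality $(\mathbb EN)^2\le\mathbb E[N^2]\Pr[N>0]$ gives
\[
\Pr[N>0]\ge\frac{|Y|}{64\cdot2080\,m\,(1+\ln2K)}\ge\frac1{133120\,C_1^2\Lambda^2}.\qedhere
\]
\end{proof}

\subsection{From trace time to real time}\label{sec:real}

We first bound the real duration of $4K$ trace steps. Let $X_0$ be uniform on $[t]$ and let $\tau^+\ge1$ be the first positive time at which the walk is in $R$. Since the kernel is symmetric and the start is uniform, a path and its reversal have the same probability. Therefore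
\[
\mathbb E\bigl[\tau^+\mathbf 1\{X_0\in R\}\bigr]=\sum_{k\ge0}\Pr[X_0\in R,\ X_1,\dots,X_k\notin R]=\sum_{k\ge0}\Pr[X_0,\dots,X_{k-1}\notin R,\ X_k\in R]\le1,
\]
the last events being disjoint. So from a uniform start in $R$ the expected return time is at most $t/m$. Each $Z_r$ is uniform on $R$, so the real duration $\tau$ of the first $4K$ trace steps has $\mathbb E\tau\le4a$, where by \eqref{eq:K} and \eqref{eq:core}
\begin{equation}\label{eq:a}
a:=\frac{Kt}m\le67200\,\frac{t^2\sqrt m}{hm}\le134400\,\Lambda\,\frac{t\sqrt m}\beta\le C_2\Lambda\,\frac{t^{3/2}}\beta .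
\end{equation}
By Markov's inequality $\Pr[\tau\ge8a/p_0]\le p_0/2$, so with probability at least $p_0/2$ both $N>0$ and $1\le\tau<8a/p_0$.

One could now start walks at random until one starts in $R$. This multiplies the cost $a$ by a further factor $t/m$, which we cannot afford when $R$ is small. Instead we let every time of a stationary walk serve as a possible start. The successful starts come in clusters, and to bound the size of a cluster we need a lower bound on the duration $\tau$ as well as an upper bound. This is the reason for localizing $\tau$ to a dyadic range, and for trying all $\ell$ in the procedure.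

By \eqref{eq:a}, the interval $[1,8a/p_0)$ meets at most $1+\log_2(8a/p_0)\le C_3\Lambda$ ranges $[2^i,2^{i+1})$. So there is $\ell=2^i\le8a/p_0$ with
\[
\Pr\bigl[N>0,\ \ell\le\tau<2\ell\bigr]\ge p_1:=\frac{p_0}{2C_3\Lambda}=c_1\Lambda^{-3},\qquad p_1\le\frac{p_0}2 .
\]
Consider a walk from a uniform vertex of $[t]$. Call a time $s$ \emph{good} if $X_s\in R$, the $4K$ trace steps that begin at time $s$ have $N>0$, and their real duration lies in $[\ell,2\ell)$. By stationarity and the Markov property, $\Pr[s\text{ is good}]\ge\frac mtp_1$. Let $N'$ be the number of good times in $[0,2\ell)$; then $\mathbb EN'\ge2\ell mp_1/t$.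

We claim that $N'\le8K$. Let $s_1$ be the first good time and number the visits to $R$ from $s_1$ on by $0,1,2,\dots$. Visits $0,\dots,4K-1$ account for at most $4K$ good times, and visit $4K$ occurs at time at least $s_1+\ell$. So the first good time $s_2$ after these visits, if there is one, has $s_2\ge s_1+\ell$. Numbering the visits again from $s_2$, the first $4K$ of them account for at most $4K$ good times, and any later good time is at least $s_2+\ell\ge2\ell$.

Hence $\Pr[N'\ge1]\ge\mathbb EN'/(8K)\ge\ell p_1/(4a)$. If $s<2\ell$ is good, the walk visits some vertex with both signs before time $s+2\ell<4\ell$. Let $C_0=12C_2/c_1$. Then $B\ge12a/p_1\ge8a/p_0\ge\ell$ by \eqref{eq:a}, so this $\ell$ is used by the procedure, and the $\lceil B/\ell\rceil$ independent walks of $4\ell$ steps all fail with probability at most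
\[
\exp\Bigl(-\frac B\ell\cdot\frac{\ell p_1}{4a}\Bigr)\le e^{-3}<0.05 .
\]
This proves Theorem~\ref{thm:search}. \qed

\section{Robust sampling}\label{sec:sample}

In this section $G=(V,E)$ is $\epsilon$-far from bipartite, $|V|=n$, and $\deg$ without subscript is the degree in $G$. The notation of Section~\ref{sec:search} is no longer in force.

\subsection{The idea}

A fixed 2-coloring of $G$ violates more than $\epsilon n^2/2$ edges, so it violates about $\epsilon t^2/2$ edges of $\Gamma_T$ or more on average, far more than $2t$. The difficulty is that a coloring $\chi$ of $\Gamma_T$ is chosen after $T$ is seen. We show that a good coloring $\chi$ is almost determined by its values on a small random part of the sample, the \emph{seeds}, and take a union bound over these values, using the rest of the sample as an independent test.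

Suppose first that all degrees lie in $[\Delta,2\Delta)$. Let $L$ be a large multiple of $\log(1/\epsilon)$ and make each index a seed with probability $Ln/(t\Delta)$. There are about $Ln/\Delta$ seeds, and a vertex of $G$ has $L$ to $2L$ seed neighbors on average. An assignment $\alpha$ of colors to the seeds defines a coloring $\psi_\alpha$ of $G$: give $v$ the color opposite to the majority among its seed neighbors. If $\chi$ violates fewer than $2t$ edges, then $\psi_\chi(v_q)=\chi(q)$ is likely for every index $q$ at which at most a quarter of the edges are violated, and the other indices have total degree at most $16t$. So $\psi_\chi$ violates $O(t)$ edges of the sample. On the other hand, for fixed $\alpha$ the number of edges among the non-seeds violated by $\psi_\alpha$ has mean of order $\epsilon t^2$, and one sample point influences about $t\Delta/n$ of them. The lower tail should then be $\exp(-\Omega(\epsilon t\cdot n/\Delta))$, against $2^{O(Ln/\Delta)}$ assignments. The factor $n/\Delta$ appears on both sides, and $\epsilon t\gg L$ suffices whatever $\Delta$ is.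

With unequal degrees this balance breaks. Let $A$ be a set of $\epsilon n$ vertices of degree of order $n$, and let all other degrees be of order $\epsilon n$. The edges at $A$ number about $\epsilon n^2$ and cannot be ignored. The sample misses $A$ altogether with probability $(1-\epsilon)^t\ge e^{-2\epsilon t}$, and $\epsilon t$ is only polylogarithmic in $1/\epsilon$, whereas the colors of the low-degree endpoints depend on about $L/\epsilon$ seeds. The remedy is to give the low-degree endpoints a second, provisional color, determined by a few seeds taken from $A$ itself. One test compares the colors on $A$ with the provisional colors, and it involves few seeds. Another test compares the provisional color of a vertex $w$ with its true color; it involves many seeds, but now one sample point carries only the small weight $\deg(w)$. For the provisional colors to be defined, every low-degree endpoint must have its fair share of neighbors in $A$. The decomposition in Section~\ref{sec:classes} arranges this.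

We use the following standard Chernoff bounds.
\begin{enumerate}
\item[(C1)] If $S$ is a sum of independent variables with values in $[0,b]$ and $\mathbb ES\ge\mu$, then $\Pr[S<\mu/2]\le e^{-\mu/(8b)}$.
\item[(C2)] If $X$ is binomial and $\mu'\ge\mathbb EX$, then $\Pr[X\ge2\mu']\le e^{-\mu'/3}$ and $\Pr[X\ge\frac32\mu']\le e^{-\mu'/12}$.
\item[(C3)] If $X$ is binomial and $0<\delta<1$, then $\Pr[X\le(1-\delta)\mathbb EX]\le e^{-\delta^2\mathbb EX/2}$.
\end{enumerate}

\subsection{Classes of edges}\label{sec:classes}

Put
\[
\rho=\lceil\log_2(16/\epsilon)\rceil,\qquad\kappa=\lfloor\rho\,(\log_2(32\rho/\epsilon)+1)\rfloor\ge\rho,\qquad d_{\min}=\frac{\epsilon n}{256\kappa}.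
\]

\begin{lemma}\label{lem:classes}
The edge set $E$ is a disjoint union of a set $E_0$ with $|E_0|\le\epsilon n^2/8$ and at most $\kappa$ sets $E_c$ of oriented edges, called classes. Each class $c$ comes with a set $A_c\subseteq V$ and a power of two $\Delta_c\le n$. Let $d_c(w)$ be the in-degree of $w$ in $E_c$, and call $w$ a head of $c$ if $d_c(w)>0$. Then:
\begin{enumerate}
\item[(a)] all tails of edges of $E_c$ lie in $A_c$, and $\deg(v)\ge\Delta_c$ for $v\in A_c$;
\item[(b)] all out-degrees and all in-degrees in $E_c$ are less than $2\Delta_c$;
\item[(c)] $\Delta_c>\dfrac{\epsilon n}{32\rho}\ge d_{\min}$ and $|A_c|\Delta_c\ge\dfrac{\epsilon n^2}{64\kappa}$;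
\item[(d)] every head $w$ of $c$ has $d_c(w)\ge\dfrac{|A_c|\Delta_c}{4n}\ge d_{\min}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We work in rounds $a=0,\dots,\rho-1$, starting from $F_0=E$. Given $F=F_a$, let $A_{a,i}=\{v:2^i\le\deg_F(v)<2^{i+1}\}$ for $i\ge0$. Orient each edge of $F$ from the endpoint of larger $\deg_F$ to the other one, breaking ties arbitrarily, and let $E_{a,i}$ be the set of edges with tail in $A_{a,i}$. These sets partition $F$. Call $w$ \emph{covered} for $(a,i)$ if its in-degree in $E_{a,i}$ is at least $|A_{a,i}|2^i/(4n)$. The class $c=(a,i)$ consists of the edges of $E_{a,i}$ whose head is covered, with $A_c=A_{a,i}$ and $\Delta_c=2^i$, and $F_{a+1}$ consists of the edges of $F$ that are in no class of round $a$. At most $n$ uncovered heads lose fewer than $|A_{a,i}|2^i/(4n)$ edges each, so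
\[
|F_{a+1}|\le\frac14\sum_i|A_{a,i}|2^i\le\frac14\sum_v\deg_F(v)=\frac12|F| ,
\]
and $|F_\rho|\le2^{-\rho}n^2/2\le\epsilon n^2/32$.

Discard the classes with $\Delta_c\le\epsilon n/(32\rho)$. Their tails have $\deg_{F_a}<\epsilon n/(16\rho)$, so at most $\epsilon n^2/(16\rho)$ edges are lost per round and $\epsilon n^2/16$ in all. A remaining nonempty class has $\epsilon n/(32\rho)<2^i\le n$, which leaves at most $\log_2(32\rho/\epsilon)+1$ values of $i$ per round and at most $\kappa$ classes. Among them discard those with $|A_c|\Delta_c<\epsilon n^2/(64\kappa)$. Each has at most $2|A_c|\Delta_c$ edges, so at most $\epsilon n^2/32$ edges are lost. Let $E_0$ consist of $F_\rho$ and the discarded classes; then $|E_0|\le(\frac1{32}+\frac1{16}+\frac1{32})\epsilon n^2$.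

Properties (a) and (c) hold by construction and $\kappa\ge\rho$. For (b), a tail has $\deg_{F_a}<2\Delta_c$, and the orientation makes $\deg_{F_a}$ of a head at most that of a tail. For (d), a covered vertex keeps in $E_c$ all its incoming edges from $E_{a,i}$; the second inequality is (c).
\end{proof}

Let $V_j=\{v:2^j\le\deg(v)<2^{j+1}\}$ for $j\ge0$. Call $j$ \emph{relevant} if $d_{\min}/2<2^j\le n$. There are at most $J:=\lceil\log_2(256\kappa/\epsilon)\rceil+2$ relevant $j$. Every head and every tail of a class has degree at least $d_{\min}$, so it lies in a relevant $V_j$.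

\subsection{Parameters, seeds and test sets}

Let $\lambda=\log_2(4/\epsilon)\ge3$ and
\[
L=C_*\lambda,\qquad t=\Bigl\lceil\frac{10^7L\kappa(\kappa+J)}\epsilon\Bigr\rceil,\qquad\zeta=e^{-L/48}\,\frac{t\kappa^2J}\epsilon ,
\]
with an absolute constant $C_*\ge1$. These depend only on $\epsilon$. Since $\rho=O(\lambda)$, $\kappa=O(\lambda^2)$ and $J=O(\lambda)$, we have $t=O(C_*\epsilon^{-1}\lambda^5)$. All failure probabilities below are bounded by multiples of $\zeta$. Now $t\kappa^2J/\epsilon=O(C_*)\,\epsilon^{-2}\lambda^{10}\le O(C_*)(4/\epsilon)^{12}$, and $e^{-L/48}=(\epsilon/4)^{C_*/(48\ln2)}\le(\epsilon/4)^{C_*/34}$. As $\epsilon/4\le1/8$, this gives $\zeta\le O(C_*)\,8^{12-C_*/34}$ for $C_*\ge408$. We fix $C_*$ so that $\zeta\le10^{-5}$ for all $\epsilon$.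

Let $T=(v_1,\dots,v_t)$ have independent uniform coordinates. Independently of $T$ and of each other, the indices $p\in[t]$ receive one label each: the label $S_j$ ($j$ relevant) with probability $\pi_j$, the label $U_c$ ($c$ a class) with probability $\pi_c'$, and otherwise $W_1$ or $W_2$ with equal probability, where
\[
\pi_j=\frac{Ln}{t2^j}\le\frac{512\kappa L}{t\epsilon},\qquad\pi'_c=\frac{4Ln^2}{t|A_c|\Delta_c}\le\frac{256\kappa L}{t\epsilon}.
\]
The bounds come from $2^j>d_{\min}/2$ and Lemma~\ref{lem:classes}(c). The $\pi_j$ and $\pi_c'$ sum to at most $512\kappa(\kappa+J)L/(t\epsilon)\le\frac12$, so $W_1$ and $W_2$ have probability at least $\frac14$ each. We write $S_j,W_1,W_2$ also for the sets of indices with these labels, and $U_c$ for the set of indices $p$ labeled $U_c$ that have $v_p\in A_c$. The indices in the sets $S_j$ and $U_c$ are the seeds. The labels are a device of the proof only. Let $d_T(q)$ be the degree of $q$ in $\Gamma_T$ and $d_c^T(q)=\#\{p:(v_p\to v_q)\in E_c\}\le d_T(q)$.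

\begin{lemma}\label{lem:typical}
With probability at least $0.99$ both of the following hold.
\begin{enumerate}
\item[(S)] $|S_j|\le2Ln/2^j$ and $|U_c|\le8Ln/\Delta_c$ for all $j,c$, and $|W_1|,|W_2|\ge t/8$.
\item[(D)] $d_T(q)\ge\frac t{2n}\deg(v_q)$ for all $q$ with $v_q$ in a relevant $V_j$, and $d_c^T(q)\ge\frac t{2n}d_c(v_q)$ for all $q,c$ with $v_q$ a head of $c$.
\end{enumerate}
\end{lemma}

\begin{proof}
The sizes $|S_j|$ and $|U_c|$ are binomial with means $t\pi_j=Ln/2^j\ge L$ and $t\pi_c'|A_c|/n=4Ln/\Delta_c\ge4L$, so by (C2) each bound fails with probability at most $e^{-L/3}$. By (C1) each of $|W_1|,|W_2|$ is below $t/8$ with probability at most $e^{-t/32}\le e^{-L}$. Given $v_q$, each count in (D) has distribution $\mathrm{Bin}(t-1,x)$, where $x=\deg(v_q)/n$ or $x=d_c(v_q)/n$ and $x\ge\epsilon/(512\kappa)$. We have $tx/2=(1-\delta)(t-1)x$ with $\delta=\frac{t-2}{2(t-1)}\ge0.49$, so by (C3) the count is below $tx/2$ with probability at most $e^{-0.12(t-1)x}\le e^{-tx/10}\le e^{-L}$, because $tx\ge10^7L/512$. There are at most $t(1+\kappa)$ such events. The total is at most $(J+\kappa+2+2t\kappa)e^{-L/3}\le6\zeta$.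
\end{proof}

\subsection{Reconstructing a coloring from the seeds}

Call $T$ \emph{bad} if some 2-coloring of $\Gamma_T$ violates fewer than $2t$ edges, and in that case fix such a coloring $\chi=\chi(T)$, depending on $T$ only and not on the labels. Let $\operatorname{viol}(q)$ be the number of violated edges at $q$, and let $\operatorname{viol}_c(q)$ be the number of $p$ with $(v_p\to v_q)\in E_c$ and $\chi(p)=\chi(q)$. Call $q$ \emph{heavy} if $\operatorname{viol}(q)>\frac14d_T(q)$, and \emph{$c$-heavy} if $\operatorname{viol}_c(q)>\frac14d_c^T(q)$. A violated edge is counted twice in $\sum_q\operatorname{viol}(q)$ and at most once in $\sum_q\operatorname{viol}_c(q)$, so these sums are below $4t$ and $2t$, and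
\begin{equation}\label{eq:heavy}
\sum_{q\text{ heavy}}d_T(q)\le16t,\qquad\sum_{q\ c\text{-heavy}}d_c^T(q)\le8t .
\end{equation}

Let $\alpha$ be any assignment of signs to the seeds. For $v\in V_j$ with $j$ relevant let $\psi_\alpha(v)$ be the opposite of the majority sign among the $\alpha(p)$ with $p\in S_j$ and $v_p\sim v$. For a head $w$ of $c$ let the provisional color $b_{c,\alpha}(w)$ be the opposite of the majority sign among the $\alpha(p)$ with $p\in U_c$ and $(v_p\to w)\in E_c$. Ties give $+1$, and $\psi_\alpha=+1$ on vertices in no relevant $V_j$. For bad $T$ let $\psi$ and $b_c$ denote these functions when $\alpha$ is the restriction of $\chi$ to the seeds.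

\begin{lemma}\label{lem:majority}
Let $T$ be bad and satisfy \textup{(D)}. With probability at least $0.99$ over the labels, $\psi(v_q)=\chi(q)$ for every non-heavy $q$ with $v_q$ in a relevant $V_j$, and $b_c(v_q)=\chi(q)$ for all $c$ and all $q$ that are not $c$-heavy and have $v_q$ a head of $c$.
\end{lemma}

\begin{proof}
Fix $T$; then $\chi$ is fixed and the labels are still independent. Let $q$ be non-heavy with $v_q\in V_j$. The indices $p$ with $v_p\sim v_q$ are the neighbors of $q$ in $\Gamma_T$. Put $\mu=\pi_jd_T(q)\ge\frac{Ln}{t2^j}\cdot\frac{t2^j}{2n}=L/2$. The number of neighbors in $S_j$ with color different from $\chi(q)$ is binomial with mean at least $\frac34\mu$, and by (C3) with $\delta=\frac13$ it is at most $\frac12\mu$ with probability at most $e^{-\mu/24}$. The number with color $\chi(q)$ is binomial with mean at most $\frac14\mu$, and by (C2) it is at least $\frac12\mu$ with probability at most $e^{-\mu/12}$. Outside these events the majority is $-\chi(q)$ and $\psi(v_q)=\chi(q)$. The failure probability is at most $2e^{-L/48}$.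

For $b_c$, note that $(v_p\to v_q)\in E_c$ forces $v_p\in A_c$, so such a $p$ lies in $U_c$ with probability $\pi_c'$. The same two estimates apply to these $d_c^T(q)$ indices, at most a quarter of which have color $\chi(q)$, with
\[
\mu=\pi'_cd_c^T(q)\ge\frac{4Ln^2}{t|A_c|\Delta_c}\cdot\frac t{2n}\cdot\frac{|A_c|\Delta_c}{4n}=\frac L2 ;
\]
this is where Lemma~\ref{lem:classes}(d) is used. A union bound over at most $t(1+\kappa)$ events gives at most $4\zeta$.
\end{proof}

We now define the two tests, each in a version for $G$ and a version for the sample. For a class $c$ and a relevant $j$ let $H_{c,j}(\alpha)$ be the set of heads $w\in V_j$ of $c$ with $\psi_\alpha(w)\ne b_{c,\alpha}(w)$, and put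
\begin{align*}
D_c(\alpha)&=\#\{(v\to w)\in E_c:\ \psi_\alpha(v)=b_{c,\alpha}(w)\},\\
\widehat D_c(\alpha)&=\#\{(p,q)\in W_1\times W_2:\ (v_p\to v_q)\in E_c,\ \psi_\alpha(v_p)=b_{c,\alpha}(v_q)\},\\
D'_{c,j}(\alpha)&=\sum_{w\in H_{c,j}(\alpha)}d_c(w),\qquad\widehat D'_{c,j}(\alpha)=\sum_{q\in W_2:\ v_q\in H_{c,j}(\alpha)}d_c(v_q).
\end{align*}
An edge $(v\to w)\in E_c$ with $\psi_\alpha(v)=\psi_\alpha(w)$ has $\psi_\alpha(v)=b_{c,\alpha}(w)$ or $\psi_\alpha(w)\ne b_{c,\alpha}(w)$, and $w$ lies in a relevant $V_j$. So for every $\alpha$,
\begin{equation}\label{eq:total}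
\#\{\text{edges of }G\text{ violated by }\psi_\alpha\}\le|E_0|+\sum_c\Bigl(D_c(\alpha)+\sum_jD'_{c,j}(\alpha)\Bigr).
\end{equation}

\begin{lemma}\label{lem:small}
If $T$ is bad and \textup{(D)} and the conclusion of Lemma~\ref{lem:majority} hold, then for $\alpha=\chi$ we have $\widehat D_c<26t$ and $\widehat D'_{c,j}\le48n$ for all $c,j$.
\end{lemma}

\begin{proof}
Let $(p,q)$ be counted in $\widehat D_c$. If $\chi(p)=\chi(q)$, it is a violated edge; there are fewer than $2t$ such pairs. Otherwise $\psi(v_p)=b_c(v_q)$ forces $\psi(v_p)\ne\chi(p)$ or $b_c(v_q)\ne\chi(q)$. In the first case $p$ is heavy, as the tail $v_p$ lies in a relevant $V_j$, and in the second case $q$ is $c$-heavy. By \eqref{eq:heavy} there are at most $16t$ and $8t$ such pairs. An index $q$ counted in $\widehat D'_{c,j}$ has $\psi(v_q)\ne\chi(q)$ or $b_c(v_q)\ne\chi(q)$, so it is heavy or $c$-heavy. By (D), $d_c(v_q)\le\frac{2n}td_c^T(q)\le\frac{2n}td_T(q)$, and \eqref{eq:heavy} gives $\widehat D'_{c,j}\le\frac{2n}t(16t+8t)$.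
\end{proof}

\subsection{Transfer from the sample to $G$}

Put $\theta=\dfrac{\epsilon n^2}{16\kappa}$ and $\theta'=\dfrac{\epsilon n^2}{16\kappa J}$.

\begin{lemma}\label{lem:transfer}
Conditionally on \textup{(S)}, with probability at least $0.99$ the following holds for all classes $c$, all relevant $j$ and all assignments $\alpha$: if $D_c(\alpha)\ge\theta$ then $\widehat D_c(\alpha)\ge26t$, and if $D'_{c,j}(\alpha)\ge\theta'$ then $\widehat D'_{c,j}(\alpha)>48n$.
\end{lemma}

\begin{proof}
Condition on all labels and on $v_p$ for all $p\notin W_1\cup W_2$. These data determine whether (S) holds, and we assume that it does. They also determine $\psi_\alpha$ and $b_{c,\alpha}$ for each $\alpha$, while the $v_p$ with $p\in W_1\cup W_2$ remain independent and uniform. We use repeatedly that $t\epsilon\ge10^7L\kappa(\kappa+J)$.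

\emph{The vertex test.} Fix $c,j$ and let $\Delta^*=\min(\Delta_c,2^j)\le n$. The set $H_{c,j}(\alpha)$ depends only on the values of $\alpha$ on $S_j\cup U_c$, which by (S) has at most $2Ln/2^j+8Ln/\Delta_c\le10Ln/\Delta^*$ elements. Fix these values so that $D'_{c,j}(\alpha)\ge\theta'$. Then $\widehat D'_{c,j}(\alpha)$ is a sum over $q\in W_2$ of independent terms in $[0,2\Delta^*]$, since $d_c(w)\le\min(2\Delta_c,\deg(w))$ and $\deg(w)<2^{j+1}$ for $w\in V_j$. Its mean is at least $\frac t8\cdot\frac{\theta'}n=\frac{t\epsilon n}{128\kappa J}$. By (C1) it is below $\frac{t\epsilon n}{256\kappa J}$ with probability at most $\exp(-\frac{t\epsilon n}{2048\kappa J\Delta^*})\le\exp(-8Ln/\Delta^*)$. Since $10\ln2<7$, the union over the $2^{10Ln/\Delta^*}$ assignments has probability at most $\exp(-Ln/\Delta^*)\le e^{-L}$. Finally $\frac{t\epsilon n}{256\kappa J}\ge\frac{10^7}{256}n>48n$.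

\emph{The edge test.} Fix $c$. A tail has degree at least $\Delta_c$, a power of two, so it lies in some $V_j$ with $2^j\ge\Delta_c$. Hence $D_c$ and $\widehat D_c$ depend only on the values of $\alpha$ on $U_c$ and on the $S_j$ with $2^j\ge\Delta_c$. By (S) and a geometric sum these are at most $8Ln/\Delta_c+4Ln/\Delta_c=12Ln/\Delta_c$ indices. It is here that orienting edges away from the larger degree and using $b_c$ at the head pay off.

We expose $W_1$ and then $W_2$. In the second stage one point $v_q=w$ contributes up to
\[
g(w)=\#\{p\in W_1:(v_p\to w)\in E_c\},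
\]
which must be bounded before (C1) can be applied. We truncate at $\omega=4t\Delta_c/n$ and show that little is lost. The loss does not depend on $\alpha$, so a weak probability bound suffices for it. Let $\mu=\frac t8\cdot\frac\theta n=\frac{t\epsilon n}{128\kappa}$.

(a) \emph{Overflow.} Let $Z=\sum_wg(w)\mathbf 1[g(w)>\omega]$. The variable $g(w)$ is $\mathrm{Bin}(N,x)$ with $N=|W_1|$, $x=d_c(w)/n$ and mean at most $2t\Delta_c/n=\omega/2$, and $\omega\ge\frac{t\epsilon}{8\rho}\ge24L$ by Lemma~\ref{lem:classes}(c). Writing $g(w)$ as a sum of $N$ indicators and conditioning on one of them being $1$,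
\[
\mathbb E\,g(w)\mathbf 1[g(w)>\omega]=Nx\,\Pr[\mathrm{Bin}(N-1,x)>\omega-1]\le Nx\,e^{-\omega/24}\le Nx\,e^{-L},
\]
by (C2) with $\mu'=\omega/2$, because $\omega-1\ge\frac34\omega=\frac32\mu'$. As $\sum_wd_c(w)\le n^2$, we get $\mathbb EZ\le tne^{-L}$, and by Markov's inequality $Z\le\mu/4$ except with probability at most $\frac{512\kappa}\epsilon e^{-L}$.

Now fix the values of $\alpha$ so that $D_c(\alpha)\ge\theta$, and let $E'\subseteq E_c$ be the set of edges counted by $D_c(\alpha)$.

(b) \emph{First stage.} Let $\Sigma_1$ be the sum over $p\in W_1$ of the out-degree of $v_p$ in $E'$. Its terms are independent and lie in $[0,2\Delta_c]$, and its mean is $|W_1|\,|E'|/n\ge\mu$. By (C1), $\Sigma_1\ge\mu/2$ except with probability at most $\exp(-\frac\mu{16\Delta_c})$.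

(c) \emph{Second stage.} Condition on the vertices $v_p$, $p\in W_1$, and suppose $\Sigma_1\ge\mu/2$ and $Z\le\mu/4$. Let $\tilde g(w)=\#\{p\in W_1:(v_p\to w)\in E'\}\cdot\mathbf 1[g(w)\le\omega]\in[0,\omega]$. Then $\sum_w\tilde g(w)\ge\Sigma_1-Z\ge\mu/4$. The sum $\Sigma_2=\sum_{q\in W_2}\tilde g(v_q)$ is at most $\widehat D_c(\alpha)$ and has mean at least $\frac t8\cdot\frac\mu{4n}$. By (C1), $\Sigma_2\ge\frac{t\mu}{64n}=\frac{t^2\epsilon}{8192\kappa}\ge26t$ except with probability at most $\exp(-\frac{t\mu}{32n}\cdot\frac1{8\omega})=\exp(-\frac\mu{1024\Delta_c})$.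

Both exponents are at least $\frac\mu{1024\Delta_c}=\frac{t\epsilon n}{131072\,\kappa\Delta_c}\ge13Ln/\Delta_c$. Since $12\ln2<12$, the union over the $2^{12Ln/\Delta_c}$ assignments of the failures in (b) and (c) has probability at most $2e^{-L}$.

Summing over $c$ and $j$, the total failure probability is at most $(\kappa J+2\kappa+512\kappa^2/\epsilon)e^{-L}\le515\zeta<0.01$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sample}]
Suppose that $T$ is bad, that (S) and (D) hold, and that the conclusions of Lemmas~\ref{lem:majority} and~\ref{lem:transfer} hold. For $\alpha=\chi$, Lemmas~\ref{lem:small} and~\ref{lem:transfer} give $D_c<\theta$ and $D'_{c,j}<\theta'$ for all $c,j$. By \eqref{eq:total}, the 2-coloring $\psi$ of $G$ violates at most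
\[
\frac{\epsilon n^2}8+\kappa\theta+\kappa J\theta'=\frac{\epsilon n^2}4<\frac{\epsilon n^2}2
\]
edges, which is impossible since $G$ is $\epsilon$-far from bipartite. So if $T$ is bad, then (S) or (D) fails, or (D) holds and the conclusion of Lemma~\ref{lem:majority} fails, or (S) holds and the conclusion of Lemma~\ref{lem:transfer} fails. By Lemmas~\ref{lem:typical}, \ref{lem:majority} and~\ref{lem:transfer}, $\Pr[T\text{ is bad}]\le0.03<0.05$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{IPT}
\emph{Introduction to Property Testing},
\texttt{https://www.wisdom.weizmann.ac.il/\%7Eoded/PDF/pt-v2.pdf}.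

\end{thebibliography}
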